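# Generic primes of height $t-1$ below a prime of height $t$ in the completion

## 1. Continuum many primes in the generic formal fiber, one step below $\mathfrak q$

For a Noetherian local ring $(R,\mathfrak m)$, write $\widehat R$ for its $\mathfrak m$-adic completion.

**Theorem 1.** *Let $R$ be an excellent Henselian local domain, $T=\widehat R$, and let $\mathfrak q\subseteq T$ be a prime ideal with $\operatorname{ht}\mathfrak q=t>1$ such that $R/(\mathfrak q\cap R)$ is not complete. Then $\mathfrak q$ contains at least $2^{\aleph_0}$ (in particular infinitely many) prime ideals $Q$ of $T$ with $\operatorname{ht}Q=t-1$ and $Q\cap R=(0)$.*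

**Definition.** The *generic formal fiber* of a local domain $R$ is the set of primes $P$ of $\widehat R$ with $P\cap R=(0)$.

So $P$ is in the generic formal fiber when no nonzero element of $R$ vanishes modulo $P$. If $P$ is in it, so is every smaller prime. It is therefore hard to find *large* primes in the generic formal fiber, and Theorem 1 says that directly below $\mathfrak q$ there are many. The primes $Q$ are as large as one can ask for if one wants them strictly inside $\mathfrak q$.

The theorem answers a question attached to the paper "Formal Fibers And Complete Homomorphic Images" (http://www.ams.org/journals/proc/1994-120-02/S0002-9939-1994-1189544-2/S0002-9939-1994-1189544-2.pdf). Theorem 1.2 there is the case $t=2$: a height two prime $\mathfrak q$ with $R/(\mathfrak q\cap R)$ not complete contains infinitely many height one primes of the generic formal fiber. The question is whether the same holds for every height $t>1$, with $t-1$ in place of one. The answer is yes. We shall not use Theorem 1.2.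

**Example 1.** Let $k$ be a field and put
$$f=f(x)=\sum_{n\ge 2}x^{n!}=x^2+x^6+x^{24}+\cdots\in k[[x]].$$
*This $f$ is transcendental over $k(x)$.* Suppose $G(x,f)=0$ with $0\ne G\in k[x,Y]$, of degree $d$ in $Y$ and $d'$ in $x$. Let $S_n=\sum_{2\le i\le n}x^{i!}$. Since $f-S_n$ divides $G(x,f)-G(x,S_n)$, the polynomial $G(x,S_n)$ is divisible by $x^{(n+1)!}$. Its degree is at most $d'+d\,n!$, which is less than $(n+1)!$ for large $n$. So $G(x,S_n)=0$ for all large $n$, and $G(x,Y)$ has infinitely many roots, a contradiction.

Now let $R$ be the Henselization of $k[x,y]_{(x,y)}$, so $\widehat R=k[[x,y]]$. The prime $(y-x)$ is not in the generic formal fiber. The prime $(y-f)$ is: a polynomial $g\in k[x,y]\cap(y-f)$ satisfies $g(x,f)=0$, hence $g=0$. To pass from $k[x,y]$ to $R$ we use the following remark.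

> (1) Let $S_0\subseteq R$ be domains with $R$ algebraic over $\operatorname{Frac}S_0$, let $R$ be contained in a ring $T$, and let $P$ be a prime of $T$ with $P\cap S_0=0$. Then $P\cap R=0$. Indeed, if $0\ne r\in P\cap R$, clear denominators in the minimal equation of $r$ over $\operatorname{Frac} S_0$; its constant term is a nonzero element of $S_0$ and a multiple of $r$, so it lies in $P\cap S_0$.

**Facts used.** We recall the textbook facts on which everything rests.

* *Excellent rings.* Quotients, localizations and finite algebras of excellent rings are excellent. If $C$ is an excellent domain, its integral closure in a finite extension of $\operatorname{Frac}C$ is a finite $C$-module. The completion of an excellent normal local ring is normal. Fields, complete local rings and discrete valuation rings of characteristic $0$ are excellent; so are rings essentially of finite type over an excellent ring, and Henselizations of excellent local rings.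
* *Henselian rings.* A local ring is *Henselian* if simple roots modulo $\mathfrak m$ of monic polynomials lift. Then every finite algebra is a product of Henselian local rings, and quotients are Henselian. Complete local rings are Henselian. The Henselization of a local domain such as $k[x,y]_{(x,y)}$ adds only elements algebraic over the fraction field, keeps the completion, and commutes with passing to quotients.
* *Flatness.* $R\to\widehat R$ is faithfully flat, so $I\widehat R\cap R=I$ for each ideal $I$. For a flat local homomorphism $(C,\mathfrak n)\to C_1$ of Noetherian local rings, $\dim C_1=\dim C+\dim C_1/\mathfrak nC_1$.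
* *Chains.* Complete local Noetherian rings are catenary. In a catenary local domain, $\operatorname{ht}P'=\operatorname{ht}P+\operatorname{ht}(P'/P)$ for primes $P\subseteq P'$.
* *Parameters and lengths.* In a Noetherian local ring of dimension $d$, a system of parameters (s.o.p.) is a set of $d$ elements generating an ideal primary to the maximal ideal; dividing by one element of the maximal ideal lowers the dimension by at most one. If $I$ is an ideal primary to the maximal ideal of $C$, then $n\mapsto\ell(C/I^n)$ agrees for large $n$ with a polynomial of degree $\dim C$ (Hilbert–Samuel).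

**Notation for the whole talk.** Put
$$\mathfrak p=\mathfrak q\cap R,\quad h=\operatorname{ht}\mathfrak p,\quad A=R/\mathfrak p,\quad B=T/\mathfrak q,\quad K=\operatorname{Frac}A,\quad L=\operatorname{Frac}B.$$
Then $A\subseteq B$, $K\subseteq L$ and $\widehat A=T/\mathfrak pT$. For $\gamma\in T$ (or $\gamma\in T_{\mathfrak q}$, or $\gamma$ in a quotient $T_{\mathfrak q}/Q$) we write $\bar\gamma$ for its image in $L$.

**What the hypothesis on $A$ does.** Non-completeness cannot be dropped. If $R$ is a complete local domain of dimension at least $2$, then $T=R$, the generic formal fiber is $\{(0)\}$, and $\mathfrak q=\mathfrak m$ contains no prime of height $t-1\ge1$ in it. The integer $h$ and the field extension $L/K$ will decide the proof: $h\le1$ is easy, and $h\ge2$ splits according to whether $L/K$ is transcendental or algebraic. Non-completeness will be used only in the algebraic case.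

## 2. The completion is a domain, and $A$ is algebraically closed in $\widehat A$

We need $T$ and $\widehat A$ to be domains in order to compute heights, and later we need to know which elements of $\widehat A$ are algebraic over $K$.

**Lemma 2.** *If $C$ is an excellent Henselian local domain, then $\widehat C$ is a domain. In particular $T$ and $\widehat A$ are domains, $\mathfrak pT$ is prime, and for every module-finite domain extension $C\supseteq A$ the ring $C\otimes_A\widehat A$ is a local domain.*

*Proof.* The normalization $C'$ of $C$ is a finite $C$-module since $C$ is excellent. Since $C$ is Henselian, $C'$ is a product of local rings; being a domain, it is local. It is excellent and normal, so $\widehat{C'}$ is normal and local, hence a domain. As $C'$ is local and finite over $C$, its completion is $C'\otimes_C\widehat C$. By flatness, $C\subseteq C'$ gives $\widehat C\subseteq C'\otimes_C\widehat C=\widehat{C'}$, a domain.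

Apply this to $R$ and to $A=R/\mathfrak p$, which is excellent and Henselian. A module-finite domain extension $C$ of $A$ is again excellent, local and Henselian by the same facts, and $C\otimes_A\widehat A=\widehat C$. $\square$

**Lemma 3.** *If $\beta\in\widehat A$ is algebraic over $K$, then $\beta\in A$.*

*Proof.* Choose $0\ne a\in A$ with $a\beta$ integral over $A$, and let $C=A[a\beta]\subseteq\widehat A$, a module-finite domain extension of $A$. By Lemma 2, $C\otimes_A\widehat A$ is a local domain. By flatness it contains $\widehat A$, and it is finite over it, so its dimension is $\dim\widehat A$. The multiplication map $C\otimes_A\widehat A\to\widehat A$ is surjective, and its kernel is a prime with quotient of the same finite dimension as the domain $C\otimes_A\widehat A$. So the kernel is $0$ and the map is an isomorphism. The composite $\widehat A\to C\otimes_A\widehat A\to\widehat A$ is the identity, so $\widehat A\to C\otimes_A\widehat A$ is an isomorphism. By faithful flatness $A=C$. Hence $a\beta\in a\widehat A\cap A=aA$, and since $\widehat A$ is a domain, $\beta\in A$. $\square$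

## 3. Curves through $\mathfrak q$, and the cases $h\le1$

A prime $Q\subseteq\mathfrak q$ of height $t-1$ gives a one-dimensional local domain $T_{\mathfrak q}/Q$, a "curve". We produce such primes by writing all but one parameter as power series in the remaining one.

**Choice of parameters.** By flatness of $R_{\mathfrak p}\to T_{\mathfrak q}$ we have $\dim T_{\mathfrak q}/\mathfrak pT_{\mathfrak q}=t-h$. Choose $y_1,\dots,y_h\in\mathfrak p$ forming an s.o.p. of $R_{\mathfrak p}$, and $z_1,\dots,z_{t-h}\in\mathfrak q$ whose images form an s.o.p. of $T_{\mathfrak q}/\mathfrak pT_{\mathfrak q}$. A prime of $T_{\mathfrak q}$ containing all $y_i$ contains $\mathfrak p$; if it also contains all $z_i$ it is $\mathfrak qT_{\mathfrak q}$. Hence $y_1,\dots,y_h,z_1,\dots,z_{t-h}$ is an s.o.p. of $T_{\mathfrak q}$.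

**Series.** For $x\in\mathfrak m_T$ and $\gamma_k\in T$ the series $\sum_{k\ge1}\gamma_kx^k$ converges in $T$, and for each $n\ge1$
$$\sum_{k\ge1}\gamma_kx^k=\sum_{1\le k<n}\gamma_kx^k+x^n\tau_n,\qquad \tau_n=\sum_{k\ge n}\gamma_kx^{k-n}\in\gamma_n+xT. \tag{2}$$

**Lemma 4.** *Let $x_1,\dots,x_t\in\mathfrak q$ be an s.o.p. of $T_{\mathfrak q}$ and let $J=(g_2,\dots,g_t)$ with $g_i-x_i\in x_1T$. Let $Q\subseteq\mathfrak q$ be a prime minimal over $J$. Then $\operatorname{ht}Q=t-1$ and $x_1\notin Q$.*

*Proof.* We have $J\subseteq\mathfrak q$ and $J+(x_1)=(x_1,\dots,x_t)$. So $\dim T_{\mathfrak q}/JT_{\mathfrak q}\le1$, and equality holds because $J$ has $t-1$ generators. If $Q$ were $\mathfrak q$, this dimension would be $0$. So $Q\ne\mathfrak q$ and $\dim T_{\mathfrak q}/Q=1$. As $T$ is a catenary local domain (Lemma 2), $\operatorname{ht}Q=t-1$. If $x_1\in Q$, then $Q\supseteq(x_1,\dots,x_t)$, whence $Q=\mathfrak q$, a contradiction. $\square$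

Heights are thus settled. What remains in each case is that $Q\cap R=0$ and that different choices give different $Q$.

**Proposition 5.** *Theorem 1 holds if $h\le1$.*

*Proof.* If $h=0$, let $x_1,\dots,x_t\in\mathfrak q$ be any s.o.p. of $T_{\mathfrak q}$. If $h=1$, let $x_1=y_1$ and let $x_2,\dots,x_t$ be the $z$'s. For $\varepsilon\in\{0,1\}^{\mathbb N}$ let
$$J_\varepsilon=\Bigl(x_2-\sum_{k\ge1}\varepsilon_kx_1^k,\ x_3,\dots,x_t\Bigr),$$
and let $Q_\varepsilon\subseteq\mathfrak q$ be a minimal prime over $J_\varepsilon$, as in Lemma 4.

*The $Q_\varepsilon$ are distinct.* Suppose $Q_\varepsilon=Q_{\varepsilon'}$ with $\varepsilon\ne\varepsilon'$, and let $k$ be the first index where they differ. Subtracting the first generators gives $x_1^k(\pm1+x_1\tau)\in Q_\varepsilon$ with $\tau\in T$. The second factor is a unit of $T$, so $x_1\in Q_\varepsilon$, contradicting Lemma 4.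

*They contract to zero.* If $h=0$, then $Q_\varepsilon\cap R\subseteq\mathfrak p=0$. If $h=1$, then $Q_\varepsilon\cap R\subsetneq\mathfrak p$, because $y_1\in\mathfrak p$ is not in $Q_\varepsilon$; since $\operatorname{ht}\mathfrak p=1$ and $R$ is a domain, $Q_\varepsilon\cap R=0$. $\square$

**Example 2.** Let $R$ be the Henselization of $k[x,y,z]$ at the origin, $T=k[[x,y,z]]$, and $\mathfrak q=(x,\,z-f(y))$ with $f$ from Example 1. Modulo $x$ we are in Example 1 (in the variables $y,z$), so $\mathfrak q\cap R=xR$, and $h=1$, $t=2$. Here $A$ is the Henselization of $k[y,z]$, which is not complete. The primes above are $Q_\varepsilon=(z-f(y)-\sum\varepsilon_kx^k)$. One takes this even for $\varepsilon=0$: the element $x$ is not in $Q_0$, so $Q_0\cap R$ is a prime strictly inside $xR$.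

**From now on $h\ge2$.**

## 4. Height two by hand, and relations such as $xu-y^2$

For $h\ge2$, the fact that $y_1\notin Q$ only gives $Q\cap R\subsetneq\mathfrak p$. This is no longer enough.

**Example 3.** Let $R$ be the Henselization of $k[x,y,w]$ at the origin, $T=k[[x,y,w]]$, $\mathfrak q=(x,y)T$. Then $\mathfrak p=(x,y)R$, so $h=t=2$. The ring $A$ is the Henselization of $k[w]_{(w)}$. It is not complete, because $\beta:=f(w)\in\widehat A=k[[w]]$ is transcendental over $k(w)$.

*The attempt of Proposition 5.* The prime $Q=(y-\sum\varepsilon_kx^k)$ may well meet $R$: for $\varepsilon=(1,0,0,\dots)$ it contains $y-x$. One might hope that most $\varepsilon$ work. When $t=2$ and $R$ is countable this is right: a given nonzero $a\in R$ lies in only finitely many height one primes of $T$, so all but countably many $Q_\varepsilon$ contract to zero. But $R$ may be uncountable. And for $t\ge3$ one element can lie in infinitely many primes of height $t-1$, as $x$ does in the primes $(x,y-w^n)$ of $k[[x,y,w]]$. So counting does not prove the theorem.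

*What works here.* Take $Q=(y-\beta x)$, a prime of height one in $\mathfrak q$. Let $g\in k[x,y,w]\cap Q$. Then $g(x,\beta x,w)=0$. Write $g=\sum_dg_d$ with $g_d$ homogeneous of degree $d$ in $(x,y)$. We get $\sum_dx^dg_d(1,\beta,w)=0$ in $k[[w]][[x]]$, so $g_d(1,\beta,w)=0$ for each $d$, and $g_d=0$ since $\beta$ is transcendental over $k(w)$. Hence $Q\cap k[x,y,w]=0$, and $Q\cap R=0$ by (1).

The reason is that the powers of $b=\bar\beta\in L$ are linearly independent over $K$. Let us see what happens to this argument in two harder situations.

**Example 4 (three parameters, one transcendental).** Add a variable: $T=k[[x,y,u,w]]$, $\mathfrak q=(x,y,u)T$, $h=t=3$. Suppose that we use only the one element $\beta$, as we must in general if $L/K$ has transcendence degree one. With $Q=(y-\beta x,\ u-\beta^2x)$ we have $xu-y^2\in Q\cap R$. With $Q=(y-\beta x,\ u-\beta^{N}x)$ we have $x^{N-1}u-y^N\in Q\cap R$. A larger $N$ pushes the relation to larger degree, but no fixed $N$ removes it.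

**Example 5 (algebraic $L/K$, non-complete $A$).** This case occurs. Let $k$ be a field of characteristic $0$ and $f\in x^2k[[x]]$ as in Example 1. Extend $\{f\}$ to a transcendence basis $\{f\}\cup G$ of $k((x))$ over $k(x)$, and let $F_0$ be the algebraic closure of $k(x)(G)$ in $k((x))$. Then $f$ is transcendental over $F_0$, and $k((x))$ is algebraic over $F_0(f)$. Let $V=F_0\cap k[[x]]$. It is a discrete valuation ring of characteristic $0$ with uniformizer $x$, residue field $k$ and completion $k[[x]]$. Let $A$ be the Henselization of $V[y]_{(x,y)}$ and $R$ the Henselization of $V[y,u,v]_{(x,y,u,v)}$; both are excellent and Henselian, with completions $k[[x,y]]$ and $T=k[[x,y,u,v]]$. Let $\mathfrak q=(u,v,y-f)$.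

If $g\in V[y]$ lies in $(y-f)$, then $g(f)=0$ and $g=0$. By (1), $(y-f)\cap A=0$. So $A$ is not complete, $\mathfrak p=(u,v)R$, $R/\mathfrak p=A$, $h=2$ and $t=3$. Here $B=k[[x]]$ and $A\subseteq B$ via $y\mapsto f$. The field $L=k((x))$ is algebraic over $K$, since $K$ contains $F_0(f)$.

Now $b=y/x\in K$ is the element $\beta=f/x\in xk[[x]]$ of $B$. The prime $(y-f,\ v-\beta u)$ contains $xv-yu\in R$. We may replace $\beta$ by a root $\theta_j$ with $\theta_j^{\ell^j}=1+\beta$, where $\ell$ is a prime number. Then $(y-f,\ v-\theta_ju)$ contains $xv^{\ell^j}-(x+y)u^{\ell^j}$. Once more, the relation moves to higher degree but does not disappear.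

**The way past.** In each failed attempt the coefficient had bounded complexity ($N$, or the degree $\ell^j$), and the relation had degree of the same size. So use *power series* such as $\sum_k\beta^{N_k}x^k$ or $\sum_k\theta_{j_k}u^k$ whose coefficients become more and more complex, very fast. A nonzero $a\in Q\cap R$ is one fixed relation. We must show that a fixed $a$ is incompatible with coefficients of arbitrarily high complexity. This is done by counting lengths: $R_{\mathfrak p}/(a)$ has dimension $h-1$, so $\ell(R_{\mathfrak p}/(a,(y)^n))$ grows at most like $n^{h-1}$. On the other hand the curve sees, in each order of vanishing, as many independent leading coefficients as the complexity allows. To see the $k$-th coefficient, the earlier terms of the series must be subtracted, although they do not lie in $R$. The next section makes the count; the two sections after it perform the subtraction, by different means.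

## 5. A Hilbert–Samuel bound on the number of independent leading coefficients

Let $Q\subseteq\mathfrak q$ be a prime with $y_1\notin Q$. Put $D=T_{\mathfrak q}/Q$, a local domain with residue field $L$, and let $s$ be the image of $y_1$ in $D$. It is nonzero and lies in the maximal ideal of $D$. Assume that each $y_i$ maps into $sD$.

**Definition.** Let $e,N\ge1$ be integers. A *test datum of type $(e,N)$* for $Q$ consists of

* a flat local homomorphism $R_{\mathfrak p}\to R^\ast$ of Noetherian local rings such that $\mathfrak pR^\ast$ is the maximal ideal of $R^\ast$, with residue field $F$ of $R^\ast$, and a local $R_{\mathfrak p}$-homomorphism $\varphi:R^\ast\to D$ (so $F\subseteq L$);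
* elements $f_2,\dots,f_h\in R^\ast$ with $\varphi(f_i)=s^ev_i$, $v_i\in D$, such that the $N^{h-1}$ elements $\bar v^\alpha=\prod_{i=2}^h\bar v_i^{\alpha_i}\in L$ $(0\le\alpha_i<N)$ are linearly independent over $F$.

In Example 3, with $y_1=x$, $y_2=y$ and $Q=(y-\beta x)$, take $R^\ast=R_{\mathfrak p}$, $F=K$, $f_2=y$, so $\varphi(f_2)=s\beta$. The powers of $b$ are independent over $K$, so this is a test datum of type $(1,N)$ for every $N$.

**Lemma 6.** *Let $0\ne a\in R\cap Q$. There is a constant $c$, depending only on $a$ and $y_1,\dots,y_h$, with $\ell(R_{\mathfrak p}/(a,(y)^n)R_{\mathfrak p})\le cn^{h-1}$ for all $n\ge1$. For every test datum of type $(e,N)$ for $Q$,*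
$$N\le c\,2^{h-1}\bigl(e(h-1)\bigr)^{h-2}. \tag{3}$$

*Proof.* **Step 1: the upper bound on lengths.** This step bounds lengths in $R_{\mathfrak p}$ and carries the bound to $R^\ast$. The element $a\in Q\cap R\subseteq\mathfrak p$ is nonzero and $R_{\mathfrak p}$ is a domain, so $\dim R_{\mathfrak p}/aR_{\mathfrak p}=h-1$. The Hilbert–Samuel function of $(y)$ on this ring is eventually a polynomial of degree $h-1$, so $c$ exists.

If $X$ is an $R_{\mathfrak p}$-module of finite length, then $\ell_{R^\ast}(X\otimes R^\ast)=\ell_{R_{\mathfrak p}}(X)$: by flatness, a composition series of $X$ gives a filtration of $X\otimes R^\ast$ with factors $R^\ast/\mathfrak pR^\ast=F$. Put $I_n=\varphi^{-1}(s^nD)$. Since $\varphi(a)=0$ and every $\varphi(y_i)\in sD$, we have $I_n\supseteq(a,(y)^n)R^\ast$, so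
$$\ell(R^\ast/I_n)\le\ell(R^\ast/(a,(y)^n)R^\ast)=\ell(R_{\mathfrak p}/(a,(y)^n)R_{\mathfrak p})\le cn^{h-1}. \tag{4}$$

**Step 2: a lower bound for each layer.** This step shows that $I_i/I_{i+1}$ is large once $i$ is large. Define $\lambda_i:I_i\to L$ by sending $r$ to the residue of $\varphi(r)/s^i\in D$. This is well defined since $D$ is a domain and $s\ne0$. It is $R^\ast$-linear, where $R^\ast$ acts on $L$ through $F$. It kills $I_{i+1}$, because $s$ is in the maximal ideal of $D$. Its image $W_i$ is killed by the maximal ideal of $R^\ast$, hence is an $F$-subspace of $L$, and $\ell(I_i/I_{i+1})\ge\dim_FW_i$.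

Let $i\ge e(h-1)N$ and $0\le\alpha_j<N$ for $2\le j\le h$. Then $e|\alpha|\le i$, and
$$\varphi\bigl(y_1^{\,i-e|\alpha|}f^\alpha\bigr)=s^{\,i-e|\alpha|}s^{\,e|\alpha|}v^\alpha=s^iv^\alpha .$$
So $\bar v^\alpha\in W_i$ for all $N^{h-1}$ exponents $\alpha$, and $\dim_FW_i\ge N^{h-1}$.

**Step 3: comparison.** This step adds up the layers. Let $n=2e(h-1)N$ and sum over $e(h-1)N\le i<n$. With (4),
$$e(h-1)N\cdot N^{h-1}\le\ell(R^\ast/I_n)\le c\,\bigl(2e(h-1)N\bigr)^{h-1}.$$
Dividing by $e(h-1)N^{h-1}$ gives (3). $\square$

The bound (3) contains the unknown constant $c$, so one datum does not give a contradiction. A sequence of data for the same $Q$ does, provided $N$ beats the power of $e$.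

**Corollary 7.** *Suppose that for every $k\ge1$ there is a test datum for $Q$ of type $(e_k,N_k)$ with $e_k\ge k$ and $N_k\ge(2he_k)^h$. Then $Q\cap R=0$. The rings $R^\ast$ may vary with $k$.*

*Proof.* Otherwise take $0\ne a\in R\cap Q$ and its constant $c$, which does not depend on $k$. By (3),
$$(2he_k)^h\le N_k\le c\,2^{h-1}\bigl(e_k(h-1)\bigr)^{h-2}\le c\,(2he_k)^{h-1}.$$
So $2hk\le2he_k\le c$ for all $k$, which is impossible. $\square$

## 6. Transcendental residue extension: replacing $\beta$ by $y_2/y_1$

**Proposition 8.** *Theorem 1 holds if $h\ge2$ and $L/K$ is transcendental.*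

Since $L=\operatorname{Frac}B$, some $b\in B$ is transcendental over $K$. Let $\beta\in T$ be a lift of $b$. We always take $R^\ast=R_{\mathfrak p}$, $F=K$, and $\varphi$ the natural map.

*Proof for $h=2$.* Here a single coefficient $\beta$ suffices. For $\varepsilon\in\{0,1\}^{\mathbb N}$ put
$$\psi_2=\beta y_1+\sum_{k\ge2}\varepsilon_ky_1^k,\qquad J=(y_2-\psi_2,\ z_1,\dots,z_{t-2}),$$
where only the $\varepsilon_k$ with $k\ge2$ matter, and take $Q$ minimal over $J$ as in Lemma 4 with $x_1=y_1$. In $D$ the element $y_2$ equals $sv_2$ with $v_2\in\beta+sD$. So $y_2$ maps into $sD$, and $f_2=y_2$ gives $e=1$ and $\bar v_2=b$. The powers of $b$ are independent over $K$, so we have a test datum of type $(1,N)$ for every $N$. If $0\ne a\in R\cap Q$, then (3) reads $N\le2c$ for all $N$, which is absurd. Hence $R\cap Q=0$. Two sequences that first differ at index $k\ge2$ and give the same $Q$ would give $y_1^k(\pm1+y_1\tau)\in Q$ with $\tau\in T$, so $y_1\in Q$, as in Proposition 5; this contradicts Lemma 4. So there are at least $2^{\aleph_0}$ such $Q$. $\square$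

*Proof for $h\ge3$.* **Step 1: the curve.** We choose coefficients so that at stage $k$ the leading coefficients are $b,b^{N_k},b^{N_k^2},\dots$; uniqueness of base-$N_k$ digits will make their monomials independent. Recursively, for $k\ge1$, put
$$r_k=\sum_{1\le l<k}N_l^{h-2},\qquad e_k=r_k+k,\qquad N_k\in\{(2he_k)^h,\ (2he_k)^h+1\},$$
where at each $k$ either of the two values may be chosen. Put
$$\psi_i=\sum_{k\ge1}\beta^{N_k^{i-2}}y_1^k\quad(3\le i\le h),\qquad J=\bigl(y_2-\beta y_1,\ y_i-\psi_i\ (3\le i\le h),\ z_1,\dots,z_{t-h}\bigr),$$
and take $Q$ minimal over $J$ as in Lemma 4 with $x_1=y_1$. In $D$ we have $y_2=\beta s$ and $y_i=\psi_i\in sD$.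

**Step 2: subtracting the first $k-1$ terms.** We want elements of $R_{\mathfrak p}$ whose images start with the $k$-th coefficients. The terms $\beta^{N_l^{i-2}}y_1^l$ with $l<k$ are not in $R$, but $\beta=y_2/y_1$ on the curve; after multiplication by $y_1^{r_k}$ the denominators disappear. Fix $k\ge1$ and put
$$f_2=y_1^{e_k-1}y_2,\qquad f_i=y_1^{r_k}y_i-\sum_{1\le l<k}y_1^{\,r_k-N_l^{i-2}+l}\,y_2^{\,N_l^{i-2}}\quad(3\le i\le h).$$
The exponents are nonnegative, since $r_k\ge N_l^{h-2}\ge N_l^{i-2}$ for $l<k$. Now $\varphi(f_2)=s^{e_k}\beta$. For $i\ge3$, the $l$-th subtracted term maps to $s^{r_k-N_l^{i-2}+l}(\beta s)^{N_l^{i-2}}=s^{r_k}\beta^{N_l^{i-2}}s^l$. So by (2)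
$$\varphi(f_i)=s^{r_k}\Bigl(\psi_i-\sum_{1\le l<k}\beta^{N_l^{i-2}}s^l\Bigr)=s^{r_k+k}v_i=s^{e_k}v_i,\qquad v_i\in\beta^{N_k^{i-2}}+sD .$$

**Step 3: independence.** This step verifies the last condition on a test datum. For $2\le i\le h$ we have $\bar v_i=b^{N_k^{i-2}}$, so $\bar v^\alpha=b^{\sum_i\alpha_iN_k^{i-2}}$. For $0\le\alpha_i<N_k$ the exponents are pairwise distinct, by uniqueness of base-$N_k$ digits. As $b$ is transcendental, these elements are linearly independent over $K$. So we have a test datum of type $(e_k,N_k)$ for each $k$, with $e_k\ge k$ and $N_k\ge(2he_k)^h$. Corollary 7 gives $R\cap Q=0$.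

**Step 4: distinct sequences give distinct $Q$.** This step supplies the number $2^{\aleph_0}$. Suppose two sequences $(N_k)$, $(N'_k)$ first differ at index $k$ and give the same $Q$. Then
$$\psi_3-\psi_3'=y_1^k\bigl(\beta^{N_k}-\beta^{N_k'}+y_1\tau\bigr)\in Q\qquad\text{with }\tau\in T.$$
As $y_1\notin Q$, the second factor lies in $Q\subseteq\mathfrak q$. Hence $b^{N_k}=b^{N_k'}$ with $N_k\ne N_k'$, contradicting transcendence. There are $2^{\aleph_0}$ sequences. $\square$

In Example 4, Step 1 replaces $u-\beta^Nx$ by $u-\sum_k\beta^{N_k}x^k$.

## 7. Algebraic residue extension: roots of $1+\beta$ and étale extensions of $R_{\mathfrak p}$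

Now $L/K$ is algebraic and $h\ge2$. Powers of one element no longer stay independent. We need elements of $L$ of arbitrarily large degree over $K$, arranged in a tower. Here non-completeness enters.

**Lemma 9.** *If $L/K$ is algebraic, there is $b\in\mathfrak m_B$ which is separable over $K$ and not integral over $A$.*

*Proof.* *$B$ is not integral over $A$.* Suppose it is. Then $\dim B=\dim A=\dim\widehat A$. Since $B=\widehat A/(\mathfrak q/\mathfrak pT)$ and $\widehat A$ is a local domain, $\mathfrak q=\mathfrak pT$ and $B=\widehat A$. Then every element of $\widehat A$ is algebraic over $K$, so $\widehat A=A$ by Lemma 3, contradicting that $A$ is not complete.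

*The element $b$.* As $A$ and $B$ have the same residue field $R/\mathfrak m$, we have $B=A+\mathfrak m_B$. So some $b_0\in\mathfrak m_B$ is not integral over $A$. If $\operatorname{char}K=0$, take $b=b_0$. If $\operatorname{char}K=\pi>0$, take $b=b_0^{\pi^d}$ with $d$ so large that $b$ is separable over $K$. It is not integral over $A$, because $b_0$ is integral over $A[b]$. $\square$

**Setup.** Fix such a $b$ and a lift $\beta\in\mathfrak m_T$. Clearing denominators in the minimal polynomial of $b$ over $K$ gives $\bar M\in A[X]$ with nonzero leading coefficient, $\bar M(b)=0$ and $\bar M'(b)\ne0$. Let $M\in R[X]$ be a lift of $\bar M$ of the same degree, so its leading coefficient is not in $\mathfrak p$. Put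
$$\xi=M(\beta)\in\mathfrak q .$$

In Example 5: $b=y/x$, with $\beta=f/x$. It is not integral over $A$, because $A$ is regular, hence normal, and $y\notin xA$. One takes $M=xX-y$ and gets $\xi=f-y$.

**The element $\xi$ may be used as $z_1$.** We want $M(\beta)$ to vanish on the curve, so that $\beta$ becomes algebraic over $R_{\mathfrak p}$ there. First, $\xi\notin\mathfrak pT$. Otherwise the image $\beta_1$ of $\beta$ in $\widehat A=T/\mathfrak pT$ is a root of $\bar M$, so $\beta_1\in A$ by Lemma 3. Then $b$, the image of $\beta_1$ in $B$, lies in $A$, contradicting non-integrality.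

Let $S=T_{\mathfrak q}/\mathfrak pT_{\mathfrak q}$, a localization of the domain $\widehat A$ and a local domain of dimension $t-h$. In it $\xi$ is a nonzero nonunit, so $t-h\ge1$. Every chain of primes containing $\xi$ can be lengthened by $(0)$, so $\dim S/\xi S\le t-h-1$; equality holds because one element lowers the dimension by at most $1$. Hence $\xi$ together with lifts of an s.o.p. of $S/\xi S$ is an s.o.p. of $S$; multiplying the lifts by units we may take them to be images of elements of $\mathfrak q$. So in Section 3 we may and do take $z_1=\xi$.

**The tower of roots.** Let $\ell$ be a prime number different from $\operatorname{char}(R/\mathfrak m)$; it is a unit of $R$. By Hensel's lemma, applied to the simple root $1$ of $X^{\ell^j}-1$ modulo $\mathfrak m_T$, there is a unique $\theta_j\in1+\mathfrak m_T$ with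
$$\theta_j^{\ell^j}=1+\beta\quad(j\ge0).$$
By uniqueness, $\theta_{j+i}^{\ell^i}=\theta_j$. Let $\bar\theta_j\in B\subseteq L$ be the residue and $E_j=K(\bar\theta_j)$. Each $\bar\theta_j$ is nonzero, being the image of a unit of $T$. We get a tower $E_0=K(b)\subseteq E_1\subseteq E_2\subseteq\cdots$ of finite extensions of $K$.

**Lemma 10.** *$[E_j:E_0]\to\infty$ as $j\to\infty$, and the $\bar\theta_j$ are pairwise distinct.*

*Proof.* **Step 1: a valuation that is negative at $b$.** Non-integrality of $b$ is turned into a pole. The integral closure $A'$ of $A$ in $E_0$ is finite over $A$, as $A$ is excellent. So it is a Noetherian normal domain with fraction field $E_0$, and $b\notin A'$. Since $A'$ is the intersection of its localizations at height one primes, which are discrete valuation rings, there is a discrete valuation $v:E_0^\ast\to\mathbb Z$ with $v(b)=-w<0$. Then $v(1+b)=-w$.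

**Step 2: ramification.** A pole of fixed order has roots of growing denominators. Extend $v$ to $E_j$, with value group $\Gamma\supseteq\mathbb Z$. Elements of $E_j^\ast$ whose values lie in different classes of $\Gamma/\mathbb Z$ are linearly independent over $E_0$, because the nonzero terms of an $E_0$-linear combination of them have distinct values, so that the sum of these terms is nonzero if there is at least one. So $[\Gamma:\mathbb Z]\le[E_j:E_0]$. Let $\rho=v(\bar\theta_j)$. Then $\ell^j\rho=-w$. If $n\ge1$ and $n\rho\in\mathbb Z$, then $\ell^j$ divides $nw$, so $n\ge\ell^j/w$. Thus the class of $\rho$ in $\Gamma/\mathbb Z$ has order at least $\ell^j/w$, and $[E_j:E_0]\ge\ell^j/w$.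

**Step 3: distinctness.** This will be used to tell curves apart. If $\bar\theta_j=\bar\theta_{j'}$ with $j<j'$, then $\bar\theta_{j'}^{\,\ell^{j'-j}}=\bar\theta_j=\bar\theta_{j'}\ne0$. So $\bar\theta_{j'}$ is a root of unity, and so is its power $1+b$. This contradicts $v(1+b)\ne0$. $\square$

In Example 5, $v$ is the valuation of $A$ at the prime $xA$, $v(y/x)=-1$, and $[E_j:K]\ge\ell^j$.

**Proposition 11.** *Theorem 1 holds if $h\ge2$ and $L/K$ is algebraic.*

*Proof.* **Step 1: the curve.** We choose coefficients whose degree over all earlier ones is large. Put $N_k=(2hk)^h$ and $j_0=0$, and choose $j_1<j_2<\cdots$ with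
$$[E_{j_k}:E_{j_{k-1}}]\ge N_k^{h-1}\qquad(k\ge1). \tag{5}$$
By Lemma 10, at each stage all sufficiently large $j_k$ are allowed. Put
$$\psi_i=\sum_{k\ge1}\theta_{j_k}^{\,N_k^{i-2}}y_1^k\quad(2\le i\le h),\qquad J=\bigl(y_i-\psi_i\ (2\le i\le h),\ z_1=\xi,\ z_2,\dots,z_{t-h}\bigr),$$
and take $Q$ minimal over $J$ as in Lemma 4 with $x_1=y_1$. In $D=T_{\mathfrak q}/Q$ we have $y_i=\psi_i\in sD$, and $M(\beta)=0$ because $\xi\in Q$.

**Step 2: a ring $R^\ast$ that contains the first $k-1$ coefficients.** Fix $k\ge1$. All $\theta_{j_l}$ with $l<k$ are powers of $\theta=\theta_{j_{k-1}}$, and we adjoin $\theta$ to $R_{\mathfrak p}$ without disturbing lengths. Let $m=\ell^{j_{k-1}}$ and $P(X)=M(X^m-1)\in R[X]$. Its leading coefficient is that of $M$, a unit of $R_{\mathfrak p}$, and in $D$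
$$P(\theta)=M(\theta^m-1)=M(\beta)=0 .$$
Put $R'=R_{\mathfrak p}[X]/(P)$, which is finite and free over $R_{\mathfrak p}$, and define the $R_{\mathfrak p}$-homomorphism $R'\to D$ by $X\mapsto\theta$. Let $\mathfrak n=\ker(R'\to L)$. The image of $R'$ in $L$ is $K[\bar\theta]$, a field, so $\mathfrak n$ is maximal, and it lies over $\mathfrak pR_{\mathfrak p}$. Elements of $R'\setminus\mathfrak n$ have nonzero residue in $L$, so they map to units of $D$. Put $R^\ast=R'_{\mathfrak n}$ with the induced local map $\varphi:R^\ast\to D$. It is flat over $R_{\mathfrak p}$.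

**Step 3: $\mathfrak pR^\ast$ is the maximal ideal.** This is where separability of $b$ and the choice of $\ell$ are used. Let $\bar P\in K[X]$ be the image of $P$, and $g$ the minimal polynomial of $\bar\theta$ over $K$. Then $R^\ast/\mathfrak pR^\ast$ is the localization of $K[X]/(\bar P)$ at the maximal ideal generated by $g$. So it equals $K[X]/(g^\mu)$, where $\mu\ge1$ is the multiplicity of $g$ in $\bar P$. Now
$$\bar P'(\bar\theta)=\bar M'(\bar\theta^m-1)\,m\,\bar\theta^{m-1}=\bar M'(b)\,m\,\bar\theta^{m-1}\ne0,$$
because $m$ is a unit of $R$ and $\bar\theta\ne0$. If $g^2$ divided $\bar P$, then $\bar P'(\bar\theta)$ would be $0$. So $\mu=1$. Hence $\mathfrak pR^\ast$ is the maximal ideal of $R^\ast$, with residue field $F=K(\bar\theta)=E_{j_{k-1}}$.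

**Step 4: subtracting the first $k-1$ terms.** This gives the elements of the test datum. For $1\le l<k$ we have $\theta_{j_l}=\theta^{u_l}$ with $u_l=\ell^{\,j_{k-1}-j_l}$. Put
$$f_i=y_i-\sum_{1\le l<k}X^{\,u_lN_l^{i-2}}y_1^l\in R^\ast\quad(2\le i\le h).$$
By (2),
$$\varphi(f_i)=\psi_i-\sum_{1\le l<k}\theta_{j_l}^{\,N_l^{i-2}}s^l=s^kv_i,\qquad v_i\in\theta_{j_k}^{\,N_k^{i-2}}+sD .$$

**Step 5: independence.** This verifies the last condition. We have $\bar v_i=\bar\theta_{j_k}^{\,N_k^{i-2}}$, so $\bar v^\alpha=\bar\theta_{j_k}^{\,\sum_i\alpha_iN_k^{i-2}}$. For $0\le\alpha_i<N_k$ $(2\le i\le h)$ the exponents are pairwise distinct integers in $[0,N_k^{h-1})$, by uniqueness of base-$N_k$ digits. By (5), $[F(\bar\theta_{j_k}):F]=[E_{j_k}:E_{j_{k-1}}]\ge N_k^{h-1}$, so these powers are linearly independent over $F$. We have a test datum of type $(k,N_k)$ with $N_k=(2hk)^h$, for every $k\ge1$. Corollary 7 gives $R\cap Q=0$.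

**Step 6: distinct sequences give distinct $Q$.** This supplies the number $2^{\aleph_0}$. Suppose two sequences $(j_k)$, $(j'_k)$ first differ at index $k$ and give the same $Q$. Then
$$\psi_2-\psi_2'=y_1^k\bigl(\theta_{j_k}-\theta_{j'_k}+y_1\tau\bigr)\in Q\qquad\text{with }\tau\in T.$$
As $y_1\notin Q$, the second factor lies in $Q\subseteq\mathfrak q$, and $\bar\theta_{j_k}=\bar\theta_{j_k'}$, contradicting Lemma 10. Since at each stage all large $j_k$ are admissible, there are $2^{\aleph_0}$ sequences. $\square$

Propositions 5, 8 and 11 together prove Theorem 1. $\blacksquare$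

In Example 5 the ideal $J=(v-\sum_k\theta_{j_k}u^k,\ y-f)$ is itself prime, since $T/J\cong k[[x,u]]$. The result says that no nonzero element of $R$ vanishes under $y\mapsto f$, $v\mapsto\sum_k(1+f/x)^{1/\ell^{j_k}}u^k$, when the $j_k$ grow fast enough.

Note the difference in price between the two subtractions. In Section 6 clearing the denominators of $y_2/y_1$ raises $e_k$ from $k$ to $r_k+k$, so $N_k$ must be chosen after $N_1,\dots,N_{k-1}$. In Section 7 the earlier coefficients lie in $R^\ast$ and $e_k=k$; the price is that independence is needed over the larger field $E_{j_{k-1}}$.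

## 8. Primes over a given $P_0\subseteq\mathfrak p$, and generic primes of every height below $t$

**Theorem 12.** *Let $R$ be an excellent Henselian local domain, $T=\widehat R$, $\mathfrak q\subseteq T$ a prime, $\mathfrak p=\mathfrak q\cap R$, with $R/\mathfrak p$ not complete. Let $P_0\subseteq\mathfrak p$ be a prime of $R$.*

1. *If $\operatorname{ht}\mathfrak q-\operatorname{ht}P_0\ge2$, there are at least $2^{\aleph_0}$ primes $Q\subseteq\mathfrak q$ with $\operatorname{ht}Q=\operatorname{ht}\mathfrak q-1$ and $Q\cap R=P_0$.*
2. *If $\operatorname{ht}\mathfrak q-\operatorname{ht}P_0=1$, then $Q=P_0T$ is the unique such prime.*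
3. *If $P_0\ne\mathfrak p$, then $\dim\bigl(T_{\mathfrak q}\otimes_R\kappa(P_0)\bigr)=\operatorname{ht}\mathfrak q-\operatorname{ht}P_0-1$, the largest value possible.*
4. *If $\operatorname{ht}\mathfrak q=t\ge2$, then for every $1\le i\le t-1$, $\mathfrak q$ contains infinitely many primes of height $i$ in the generic formal fiber.*

*Proof.* We first collect what is needed about $P_0T$. By Lemma 2 applied to $R/P_0$, the ideal $P_0T$ is prime. By faithful flatness it lies over $P_0$, and by flatness $\operatorname{ht}P_0T=\operatorname{ht}P_0$. As $T$ is a catenary local domain, $\operatorname{ht}(Q/P_0T)=\operatorname{ht}Q-\operatorname{ht}P_0$ for every prime $Q\supseteq P_0T$.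

(1) Apply Theorem 1 to $R/P_0$, whose completion is $T/P_0T$, and to the prime $\mathfrak q/P_0T$ of height $\operatorname{ht}\mathfrak q-\operatorname{ht}P_0\ge2$. The quotient of $R/P_0$ by the contraction of $\mathfrak q/P_0T$ is $R/\mathfrak p$, which is not complete. The primes obtained are $Q/P_0T$ with $Q\cap R=P_0$ and $\operatorname{ht}Q=\operatorname{ht}\mathfrak q-1$.

(2) The prime $P_0T\subseteq\mathfrak q$ has the required properties. A prime $Q$ with $Q\cap R=P_0$ and $\operatorname{ht}Q=\operatorname{ht}\mathfrak q-1=\operatorname{ht}P_0$ contains the prime $P_0T$ of the same height, so $Q=P_0T$.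

(3) Since $P_0\subsetneq\mathfrak p$, we have $\operatorname{ht}\mathfrak q\ge\operatorname{ht}\mathfrak p>\operatorname{ht}P_0$. The primes of $T_{\mathfrak q}\otimes_R\kappa(P_0)$ correspond to the primes $Q\subseteq\mathfrak q$ over $P_0$. All of them contain $P_0T$ and differ from $\mathfrak q$, so $\operatorname{ht}(Q/P_0T)\le\operatorname{ht}\mathfrak q-\operatorname{ht}P_0-1$. By (1) or (2) the bound is attained by some $Q$, and all primes between $P_0T$ and $Q$ lie over $P_0$. So the dimension is as claimed.

(4) For $i=t-1$ this is Theorem 1. Let $1\le i<t-1$ and take one $Q$ from Theorem 1. All primes contained in $Q$ contract to $0$. In a saturated chain from $(0)$ to $Q$ let $P'$ be the prime of height $i-1$. Then $\operatorname{ht}(Q/P')=(t-1)-(i-1)=t-i\ge2$. The Noetherian local domain $T_Q/P'T_Q$, of dimension at least $2$, has infinitely many height one primes: every nonunit lies in one of them, and by prime avoidance finitely many cannot cover the maximal ideal. They correspond to primes of height $i$ inside $Q$, because $T$ is a catenary local domain. $\square$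

## 9. Which hypotheses each case used

**Proposition 13.** *Let $R$ be a Noetherian local domain such that $T=\widehat R$ is a domain, and let $\mathfrak q$ be a prime of $T$ with $\operatorname{ht}\mathfrak q=t\ge2$. The conclusion of Theorem 1 holds in each of the following cases.*

* (a) *$\operatorname{ht}(\mathfrak q\cap R)\le1$.*
* (b) *$\kappa(\mathfrak q)/\kappa(\mathfrak q\cap R)$ is transcendental.*
* (c) *$A=R/(\mathfrak q\cap R)$ is not complete and $C\otimes_A\widehat A$ is a domain for every module-finite domain extension $C\supseteq A$.*

*Proof.* (a) Section 3 used only flatness and that $T$ is a catenary local domain; non-completeness was not used.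

(b) For $h\le1$ use (a). For $h\ge2$, Sections 3, 5 and 6 used only that $T$ is a domain.

(c) By (a) and (b) we may assume that $h\ge2$ and $L/K$ is algebraic. The case $C=A$ says that $\widehat A$ is a domain. Each $C\otimes_A\widehat A$ is local, being a domain finite over a complete local ring. So the conclusion of Lemma 2 holds for $A$ as it is used in Lemma 3, and Lemma 3, Lemma 9 and Section 7 apply, with one change. In Step 1 of Lemma 10 the integral closure $A'$ of $A$ in $E_0$ need not be finite over $A$, but it is a Krull domain by the Mori–Nagata theorem. So it is an intersection of discrete valuation rings of $E_0$, and since $b\notin A'$, one of them gives a $v$ with $v(b)<0$. $\square$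

**Non-completeness is not necessary in every instance.** Section 1 showed that it cannot be dropped from Theorem 1. Still, the conclusion may hold without it. Let $R$ be the Henselization of $k[x,y]_{(x,y)}$, $k$ a field, and $\mathfrak q=(x,y)\widehat R\subseteq\widehat R=k[[x,y]]$, so $t=2$. Then $R/(\mathfrak q\cap R)=k$ is complete. For each $f_1\in xk[[x]]$ transcendental over $k(x)$, the height one prime $P=(y-f_1)$ satisfies $P\cap k[x,y]=0$, hence $P\cap R=0$ by (1), as in Example 1. There are infinitely many such $f_1$, for instance $f+x^n$ $(n\ge1)$ with $f$ from Example 1, and different $f_1$ give different primes.
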